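\title{Extragradient can cycle in ratio games}

\begin{abstract}
A ratio game is a two-player zero-sum game on a product of simplices with payoff $\langle x,Ry\rangle/\langle x,Sy\rangle$, where $S$ has positive entries. It has been conjectured that the extragradient method with a small step size converges to a Nash equilibrium in every ratio game. We disprove this with an explicit $3\times2$ game in which, for every small step size, the iterates started in a set with nonempty interior return infinitely often to a compact set that contains no equilibrium. The mechanism is hysteresis: on a triangle, projected gradient ascent and projected gradient descent of a linear-fractional function follow different paths. We also determine the sizes for which the conjecture is true. It holds for all $n\times m$ games if $\min(n,m)=1$ or $n=m=2$, and for every other size it fails on an open set of games.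
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Ratio games and the extragradient method}

For $k\ge1$ let $\Delta_k=\{x\in\mathbb{R}^k: x_i\ge0,\ \sum_i x_i=1\}$ be the probability simplex, with vertices $e_1,\dots,e_k$. Fix $\zeta\in(0,1]$, integers $n,m\ge1$, and matrices $R\in[-1,1]^{n\times m}$ and $S\in[\zeta,1]^{n\times m}$. The \emph{ratio game} defined by $(R,S)$ has the payoff
\[
f(x,y)=\frac{\langle x,Ry\rangle}{\langle x,Sy\rangle},\qquad x\in X=\Delta_n,\quad y\in Y=\Delta_m,
\]
which the $x$-player minimizes and the $y$-player maximizes. This is the value of a zero-sum Markov game with a single state. In each round the players draw $i$ from $x$ and $j$ from $y$, the amount $R_{ij}$ is paid, and the game stops with probability $S_{ij}\ge\zeta$; the expected total payment $V$ satisfies $V=\langle x,Ry\rangle+(1-\langle x,Sy\rangle)V$, so $V=f(x,y)$.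

A \emph{Nash equilibrium} is a pair $(x^*,y^*)\in X\times Y$ with $f(x^*,y)\le f(x^*,y^*)\le f(x,y^*)$ for all $(x,y)\in X\times Y$. One always exists. The value of the matrix game $R-vS$ is continuous in $v$, positive for $v<-1/\zeta$ and negative for $v>1/\zeta$, so it vanishes for some $v$. A saddle point $(x^*,y^*)$ of $R-vS$ then satisfies $\langle x^*,(R-vS)y\rangle\le0\le\langle x,(R-vS)y^*\rangle$, that is, $f(x^*,y)\le v\le f(x,y^*)$.

Write $Z=X\times Y$, $z=(x,y)$, and
\[
F=(F^x,F^y)=(\nabla_xf,\,-\nabla_yf).
\]
Since $\langle x,Sy\rangle\ge\zeta$ on $Z$, the field $F$ is smooth near $Z$, hence bounded and Lipschitz on $Z$. For a closed convex set $C$ let $\Pi_C$ be the Euclidean projection onto $C$; note that $\Pi_Z=\Pi_X\times\Pi_Y$. Korpelevich's \emph{extragradient method} (EG) with step size $\eta>0$ and starting point $z^0\in Z$ is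
\begin{equation}\label{eq:EG}
\bar z^{k}=\Pi_Z\big(z^k-\eta F(z^k)\big),\qquad z^{k+1}=\Pi_Z\big(z^k-\eta F(\bar z^{k})\big).
\end{equation}
We call $z^k\mapsto\bar z^k$ the half step and $z^k\mapsto z^{k+1}$ the full step. Both start from $z^k$; they differ in the point at which $F$ is evaluated. The following conjecture was posed in \cite{DFG}.

\begin{quote}
\textbf{Conjecture.} For every $\zeta\in(0,1]$, $n,m\ge1$, $R\in[-1,1]^{n\times m}$ and $S\in[\zeta,1]^{n\times m}$ there is $\eta_0>0$, depending only on $\zeta,n,m,R,S$, such that for every $\eta\in(0,\eta_0)$ and every $z^0\in Z$ the iterates $z^k$ converge to a Nash equilibrium of $f$.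
\end{quote}

\subsection{Why one expects convergence}\label{sec:evidence}

The simplest saddle problem is $f(u,w)=uw$ on $\mathbb{R}^2$. Here $-F(z)=Jz$ with $J(u,w)=(-w,u)$, the rotation by a right angle, and the flow $z'=Jz$ turns around the equilibrium on circles. A plain gradient step $z+\eta Jz$ multiplies $|z|^2$ by $1+\eta^2$ and spirals out. An EG step gives $z+\eta J(z+\eta Jz)=(1-\eta^2)z+\eta Jz$ and multiplies $|z|^2$ by $1-\eta^2+\eta^4$, so it spirals in. A ratio game is close to this model in one important respect: EG has no fixed points other than equilibria. To see this, recall two properties of the projection onto a closed convex set $C$: it is nonexpansive, $|\Pi_Cw-\Pi_Cw'|\le|w-w'|$, and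
\begin{equation}\label{eq:proj}
z^+=\Pi_C(w)\iff z^+\in C\ \text{ and }\ \langle w-z^+,z'-z^+\rangle\le0\ \text{ for all }z'\in C.
\end{equation}
Call $z\in Z$ \emph{stationary} for a field $F$ if $\langle F(z),z'-z\rangle\ge0$ for all $z'\in Z$.

\begin{lemma}\label{lem:stat}
Let $F$ be the field of a ratio game, with Lipschitz constant $L$ on $Z$.
\begin{enumerate}
\item[(a)] For $x,x'\in X$ and $y,y'\in Y$,
\[
\langle\nabla_xf(x,y),x'-x\rangle=\frac{\langle x',Sy\rangle}{\langle x,Sy\rangle}\big(f(x',y)-f(x,y)\big),
\]
\[
\langle\nabla_yf(x,y),y'-y\rangle=\frac{\langle x,Sy'\rangle}{\langle x,Sy\rangle}\big(f(x,y')-f(x,y)\big).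
\]
\item[(b)] A point of $Z$ is stationary if and only if it is a Nash equilibrium.
\item[(c)] If $\eta L<1$ and the EG iterates converge, their limit is a Nash equilibrium.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\nabla_xf=(Ry-f\,Sy)/\langle x,Sy\rangle$. This vector is orthogonal to $x$, and its inner product with $x'$ is the right side of the first identity. The second identity follows in the same way from $\nabla_yf=(R^\top x-f\,S^\top x)/\langle x,Sy\rangle$.

(b) Stationarity can be tested on $z'=(x',y)$ and $z'=(x,y')$ separately. By (a), and because the prefactors are positive, it says $f(x',y)\ge f(x,y)\ge f(x,y')$.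

(c) The map $z^k\mapsto z^{k+1}$ is continuous, so the limit $z$ satisfies $z=\Pi_Z(z-\eta F(\bar z))$ with $\bar z=\Pi_Z(z-\eta F(z))$. Then $|z-\bar z|\le\eta L|z-\bar z|$, so $\bar z=z$. Now \eqref{eq:proj} with $w=z-\eta F(z)$ says that $z$ is stationary.
\end{proof}

So the only way in which EG can fail is by not converging at all. The standard tool that excludes this is the \emph{MVI property}: for every Nash equilibrium $z^*$,
\begin{equation}\label{eq:MVI}
\langle F(z),z-z^*\rangle\ge0\qquad\text{for all }z\in Z.
\end{equation}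
It says that $-F$ never points away from an equilibrium.

\begin{theorem}[\cite{Kor,FP}]\label{thm:MVI}
If $F$ is Lipschitz on $Z$, the step size $\eta$ is sufficiently small relative to its Lipschitz constant, and $f$ has the MVI property, then the EG iterates converge to a Nash equilibrium.
\end{theorem}

For a ratio game, Lemma~\ref{lem:stat}(a) gives
\begin{equation}\label{eq:MVIratio}
\langle F(z),z-z^*\rangle=\frac{\langle x^*,Sy\rangle\big(f(x,y)-f(x^*,y)\big)+\langle x,Sy^*\rangle\big(f(x,y^*)-f(x,y)\big)}{\langle x,Sy\rangle}.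
\end{equation}
If $\zeta=1$, all entries of $S$ equal $1$, the game is bilinear, the terms $f(x,y)$ cancel, and the right side is $f(x,y^*)-f(x^*,y)\ge0$. So the conjecture holds for $\zeta=1$. For general $S$ the terms do not cancel, and it is known that the MVI property can fail already for $n=m=2$ (Remark~\ref{rem:MVI} shows this in one line). The conjecture asserts that convergence survives the loss of \eqref{eq:MVI}.

\subsection{Results}

The conjecture is false.

\begin{theorem}\label{thm:counter}
Let $n=3$, $m=2$, $\zeta_0=\frac{7\sqrt3-12}{42}>0$, $\omega=(8,-7)$,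
\[
(p_1,p_2,p_3)=\big(16,\ 16+14\sqrt3,\ 7\sqrt3-12\big),\qquad
(\ell_1,\ell_2,\ell_3)=\Big(-36,\ \tfrac{98}{\sqrt3}-36,\ \tfrac{49}{\sqrt3}+27\Big),
\]
\[
S_{ij}=\frac{p_i}{42}\in[\zeta_0,1],\qquad R_{ij}=\frac{\ell_i\omega_j}{500}\in[-1,1].
\]
There are a compact set $K\subset Z$ with nonempty relative interior, containing no Nash equilibrium, and $\eta_0>0$ such that for all $\eta\in(0,\eta_0)$ and all starting points in $K$ the EG iterates return to $K$ infinitely often. Hence they do not converge to a Nash equilibrium.
\end{theorem}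

The example has the smallest possible size, and the failure is robust.

\begin{theorem}\label{thm:class}
\begin{enumerate}
\item[(a)] If $\min(n,m)=1$ or $n=m=2$, the conclusion of the conjecture holds for every $\zeta,R,S$.
\item[(b)] If $\min(n,m)\ge2$ and $(n,m)\ne(2,2)$, then for every $\zeta\in(0,\zeta_0)$ there is a nonempty open set of $(R,S)\in[-1,1]^{n\times m}\times[\zeta,1]^{n\times m}$ for which, for all small $\eta$, EG fails to converge to a Nash equilibrium from a set of starting points with nonempty relative interior.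
\end{enumerate}
\end{theorem}

We do not determine the exact range of $\zeta$ for which failure occurs.

For small $\eta$, EG follows a constrained differential equation on bounded time intervals (Section~\ref{sec:tools}). In Section~\ref{sec:product} we explain, for games of product form, what this equation needs in order to have a cycle that avoids the equilibria, and why two strategies per player are not enough. Section~\ref{sec:periodic} constructs the cycle for the game of Theorem~\ref{thm:counter}, and Section~\ref{sec:trap} transfers it to the iterates, which proves Theorems~\ref{thm:counter} and~\ref{thm:class}(b). Section~\ref{sec:conv} proves Theorem~\ref{thm:class}(a) and can be read right after this introduction.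

\section{Projected dynamics and projected steps}\label{sec:tools}

\subsection{Cones}

Let $C$ be a closed convex set and $z\in C$. The \emph{normal cone} is $N_C(z)=\{w:\langle w,z'-z\rangle\le0\ \text{for all }z'\in C\}$, and the \emph{tangent cone} $T_C(z)$ is the closure of $\{t(z'-z):z'\in C,\ t\ge0\}$. We use the following facts.
\begin{enumerate}
\item[(C1)] By \eqref{eq:proj}, $z^+=\Pi_C(w)$ if and only if $z^+\in C$ and $w-z^+\in N_C(z^+)$.
\item[(C2)] Monotonicity: if $w_1\in N_C(z_1)$ and $w_2\in N_C(z_2)$, then $\langle w_1-w_2,z_1-z_2\rangle\ge0$. This is the sum of the two defining inequalities.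
\item[(C3)] Moreau's decomposition: for every $u$, the vector $u-\Pi_{T_C(z)}u$ lies in $N_C(z)$ and is orthogonal to $\Pi_{T_C(z)}u$. Conversely, if $u=a+b$ with $a\in T_C(z)$, $b\in N_C(z)$ and $\langle a,b\rangle=0$, then $a=\Pi_{T_C(z)}u$. In particular $\langle u,\Pi_{T_C(z)}u\rangle=|\Pi_{T_C(z)}u|^2$ and $\Pi_{T_C(z)}(tu)=t\,\Pi_{T_C(z)}u$ for $t\ge0$.
\item[(C4)] For a simplex, $w\in N_{\Delta_k}(x)$ if and only if $w_i=\max_jw_j$ for every $i$ with $x_i>0$. So $N_{\Delta_k}(x)$ is invariant under adding multiples of $\mathbf 1=(1,\dots,1)$, and $\Pi_{\Delta_k}(w+c\mathbf 1)=\Pi_{\Delta_k}(w)$.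
\end{enumerate}
The continuous-time model of \eqref{eq:EG} is the \emph{projected dynamics} $\hat z'=\Pi_{T_Z(\hat z)}(-F(\hat z))$: move along $-F$, and on the boundary discard the part of $-F$ that points out of $Z$. By (C3), a Lipschitz curve that satisfies this equation for almost every $t$ also satisfies
\begin{equation}\label{eq:incl}
-\hat z'(t)-F(\hat z(t))\in N_Z(\hat z(t))\qquad\text{for almost every }t,
\end{equation}
and \eqref{eq:incl} is the only property that we need when comparing with the iterates.

\subsection{Shadowing}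

The right side of the projected dynamics is discontinuous at the boundary of $Z$, so the usual error estimate for Euler's method does not apply. Monotonicity (C2) replaces it: when we compare a solution with a discrete trajectory, the two normal vectors enter with a favorable sign and can be dropped.

\begin{lemma}\label{lem:shadow}
Let $Z$ be compact and convex, let $F$ be $L$-Lipschitz on $Z$ with $|F|\le B$, and let $\hat z:[0,T]\to Z$ be a $B$-Lipschitz solution of \eqref{eq:incl}. Let $\eta,\varepsilon\in(0,1]$, $z^0\in Z$, and $z^{k+1}=\Pi_Z(z^k-\eta G^k)$ with $|G^k-F(z^k)|\le\varepsilon$. Then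
\[
|z^k-\hat z(k\eta)|^2\le C\big(|z^0-\hat z(0)|^2+\eta+\varepsilon\big)\qquad\text{for }k\eta\le T,
\]
where $C$ depends only on $L$, $B$, $T$ and $\operatorname{diam}Z$.
\end{lemma}

\begin{proof}
Put $B'=B+1$ and $v^k=(z^{k+1}-z^k)/\eta$. Since $z^k=\Pi_Z(z^k)$ and $\Pi_Z$ is nonexpansive, $|v^k|\le|G^k|\le B'$. By (C1), $-v^k-G^k\in N_Z(z^{k+1})$. Let $z^\eta$ be the piecewise linear curve with $z^\eta(k\eta)=z^k$, and let $e=z^\eta-\hat z$. For almost every $t\in[k\eta,(k+1)\eta]$, (C2) applied to $z^{k+1}$ and $\hat z(t)$ gives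
\[
\langle v^k-\hat z',z^{k+1}-\hat z\rangle\le-\langle G^k-F(\hat z),z^{k+1}-\hat z\rangle .
\]
Both $z^k$ and $z^{k+1}$ are within $\eta B'$ of $z^\eta(t)$. Hence $|z^{k+1}-\hat z|\le|e|+\eta B'$ and $|G^k-F(\hat z)|\le\varepsilon+L(|e|+\eta B')$, and
\begin{align*}
\tfrac12\tfrac{d}{dt}|e|^2&=\langle v^k-\hat z',z^{k+1}-\hat z\rangle+\langle v^k-\hat z',z^\eta-z^{k+1}\rangle\\
&\le\varepsilon(|e|+\eta B')+L(|e|+\eta B')^2+2B'^2\eta\ \le\ L|e|^2+C_1(\eta+\varepsilon),
\end{align*}
where we used $|e|\le\operatorname{diam}Z$ and $\eta\le1$ in the terms that carry a factor $\eta$ or $\varepsilon$. Gronwall's inequality gives $|e(t)|^2\le e^{2Lt}\big(|e(0)|^2+2C_1t(\eta+\varepsilon)\big)$.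
\end{proof}

The constant grows exponentially with $T$, so the lemma says nothing about the long run. A periodic solution of \eqref{eq:incl} constrains the iterates forever only if some mechanism removes the error after each turn. That mechanism is the subject of the next lemma.

\subsection{Absorption by a face}

If the strategies outside a set $J$ are uniformly worse than those in $J$, projected steps do not merely approach the face spanned by $J$: they reach it exactly, after finitely many steps, and stay on it. For nonempty $J\subset\{1,\dots,k\}$ and $y\in\Delta_k$ let $M_J(y)=\sum_{j\notin J}y_j$, and let $\pi_J(y)\in\Delta_k$ be obtained from $y$ by removing the mass outside $J$ and distributing it equally over $J$. Put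
\[
d_J(y)=|y-\pi_J(y)|=\Big(\sum_{j\notin J}y_j^2+\frac{M_J(y)^2}{|J|}\Big)^{1/2}\le\sqrt2\,M_J(y).
\]
Then $d_J$ is continuous, it vanishes exactly on the face spanned by $\{e_i:i\in J\}$, and $d_{\{1\}}(y)=|y-e_1|$.

\begin{lemma}\label{lem:face}
Let $y\in\Delta_k$, $u\in\mathbb{R}^k$, $\eta,\kappa>0$, and suppose $u_i-u_j\ge\kappa$ for all $i\in J$, $j\notin J$. Let $y^+=\Pi_{\Delta_k}(y+\eta u)$. Then $d_J(y^+)=0$ or $d_J(y^+)\le d_J(y)-\eta\kappa/\sqrt2$. In particular $d_J(y^+)\le d_J(y)$, and $d_J(y)=0$ implies $d_J(y^+)=0$.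
\end{lemma}

\begin{proof}
Put $a=y-\pi_J(y)$ and $b=y^+-\pi_J(y^+)$. Testing \eqref{eq:proj} with $\pi_J(y^+)=y^+-b$ gives $\langle y^+-y,-b\rangle\ge\eta\langle u,-b\rangle$. On the right,
\[
\langle u,-b\rangle=\sum_{j\notin J}y_j^+\Big(\frac1{|J|}\sum_{i\in J}u_i-u_j\Big)\ge\kappa M_J(y^+)\ge\frac{\kappa|b|}{\sqrt2}.
\]
On the left, $y^+-y=(b-a)+\big(\pi_J(y^+)-\pi_J(y)\big)$. The last vector is supported in $J$ and has coordinate sum zero, while $b$ is constant on $J$, so they are orthogonal. Therefore $\langle y^+-y,-b\rangle=\langle a,b\rangle-|b|^2\le|b|(|a|-|b|)$. If $b\ne0$, divide by $|b|$.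
\end{proof}

\section{Product games and hysteresis}\label{sec:product}

Let $m=2$, and let $p,\ell\in\mathbb{R}^n$, $\omega\in\mathbb{R}^2$ with $p_i>0$. Consider $S_{ij}=p_i$ and $R_{ij}=\ell_i\omega_j$, and put
\[
g(x)=\frac{\langle\ell,x\rangle}{\langle p,x\rangle},\qquad h(y)=\langle\omega,y\rangle .
\]
Near $Z$ the payoff is $g(x)h(y)/(y_1+y_2)$. On $Z$ it equals $gh$, and its field is $F_0+(0,gh\mathbf 1)$ with
\begin{equation}\label{eq:F0}
F_0=(h\nabla g,\,-g\,\omega).
\end{equation}
By (C4) the term $gh\mathbf 1$ affects neither the iterates nor \eqref{eq:incl}. Suppose that each of $g$ and $h$ takes both signs. Then the Nash equilibria are the points with $g=h=0$. Such points are equilibria. Conversely, if $h(y^*)>0$, then $x^*$ minimizes $g$, so $g(x^*)<0$, so $y^*$ minimizes $h$ and $h(y^*)<0$, a contradiction; the case $h(y^*)<0$ is excluded by exchanging minimum and maximum. If $h(y^*)=0$, then $y^*$ is not an extremum of $h$, which forces $g(x^*)=0$.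

While $y$ is not a vertex of $Y$, the tangent cone $T_Y(y)$ is the line spanned by $(1,-1)$, the projection of $g\omega$ onto it is $\frac12g(\omega_1-\omega_2)(1,-1)$, and the projected dynamics reads
\begin{equation}\label{eq:prod}
x'=\Pi_{T_X(x)}\big(-h\nabla g(x)\big),\qquad h'=c\,g(x),\qquad c=\tfrac12(\omega_1-\omega_2)^2 .
\end{equation}
On a time interval where $h$ has constant sign $\sigma$, introduce a parameter $\theta$ by $d\theta=|h|\,dt$. By (C3),
\begin{equation}\label{eq:energy}
\frac{dx}{d\theta}=\Pi_{T_X(x)}\big(-\sigma\nabla g(x)\big),\qquad\frac{d}{d\theta}\frac{h^2}2=\sigma c\,g(x).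
\end{equation}
So the path of $x$ does not depend on the size of $h$: it is a projected descent path of $g$ while $h>0$ and a projected ascent path while $h<0$. The size of $h$ records the integral of $g$ along the path.

Assume that $g$ has its minimum at a vertex $x_{\min}$ and its maximum at a vertex $x_{\max}$, that an ascent path $\Gamma_+$ leads from $x_{\min}$ to $x_{\max}$, and that a descent path $\Gamma_-$ leads back. Start at $x_{\min}$ with $h>0$. The point $x$ rests, since descent is blocked, and $h$ decreases because $g<0$. When $h$ becomes negative, $x$ starts to climb $\Gamma_+$. By \eqref{eq:energy} it arrives at $x_{\max}$ before $h$ changes sign again if $\int g\,d\theta<0$ over every initial piece of $\Gamma_+$. As $g$ increases along $\Gamma_+$, this reduces to one condition on the whole path. At $x_{\max}$ the point rests until $h$ is positive, and then it descends. We obtain a cycle from vertex to vertex if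
\begin{equation}\label{eq:signs}
\int_{\Gamma_+}g\,d\theta<0<\int_{\Gamma_-}g\,d\theta ,
\end{equation}
provided $|\omega_1|,|\omega_2|$ leave $h$ enough room. Such a cycle is stable for a simple reason. A perturbed trajectory still reaches $x_{\min}$ with $h>0$ and waits there until $h=0$; at that moment its state is exactly that of the cycle, and the perturbation is forgotten.

Replacing $\ell$ by $\ell-vp$ replaces $g$ by $g-v$ and changes neither the paths nor $\theta$. So what \eqref{eq:signs} really asks is that the $\theta$-average of $g$ along $\Gamma_+$ be smaller than the $\theta$-average along $\Gamma_-$; a shift then puts $0$ between them.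

\emph{Two strategies are not enough.} Let $n=2$, $x=(u,1-u)$, and let $g$ increase in $u$, with derivative $g_u>0$. Then $du/d\theta=\pm\frac12g_u$, the path $\Gamma_-$ is $\Gamma_+$ reversed, and both integrals in \eqref{eq:signs} equal $I=2\int_0^1(g/g_u)\,du$. So \eqref{eq:signs} cannot hold. Equivalently, the function $\frac12h^2+2c\int_0^u(g/g_u)\,d\tilde u$ is constant along \eqref{eq:prod} in the interior, because its time derivative is $chg+2c(g/g_u)(-\frac12hg_u)=0$. If for instance $I>0$, the trajectory that leaves $u=0$ with $h=0$ turns back before it reaches $u=1$ and arrives at $u=0$ again with $h=0$. It is one of a family of closed level curves around the equilibrium, and, as in the model $uw$, the second-order term of EG decides what the iterates do. Section~\ref{sec:conv} shows that this picture holds for all $2\times2$ ratio games with an interior equilibrium of this kind.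

\emph{Three strategies.} In the interior of a triangle, ascent and descent paths are still reverses of each other. On an edge they are not: at a point where $\nabla g$ points out of the triangle, ascent slides along the edge, whereas descent leaves the edge at once. So $\Gamma_+$ and $\Gamma_-$ may cross the interior on different gradient curves and may have different averages. The next section exhibits a triangle where they differ in the direction required by \eqref{eq:signs}.

\section{A periodic solution for the $3\times2$ game}\label{sec:periodic}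

From now on $p,\ell,\omega$ are those of Theorem~\ref{thm:counter}, and $g,h,F_0$ are as in Section~\ref{sec:product}. Thus $h=15y_1-7\in[-7,8]$ on $Y$, $c=\frac{225}2$, and the payoff of Theorem~\ref{thm:counter} is $c_0=\frac{42}{500}$ times the payoff of Section~\ref{sec:product}. The bounds on the entries hold because $p_3<p_1<p_2<42$ and $8|\ell_i|\le8\ell_3<500$. A point of $Y$ is determined by its value of $h$, and we write $(x,h)$ for points of $Z$.

\begin{proposition}\label{prop:periodic}
There are $b\in(1,8)$ and a periodic Lipschitz curve $\hat z:\mathbb{R}\to\Delta_3\times\Delta_2$ that solves \eqref{eq:incl} for $F_0$ and, in each period, first runs through the segment $x=e_1$ with $h$ decreasing from $b$ to $0$, then passes through $(e_3,0)$, and then returns to $(e_1,b)$.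
\end{proposition}

\subsection{Coordinates in which gradient curves are circles}

A quotient of two linear forms in the plane is constant on rays through the origin, so its gradient curves are circles about the origin. We place a copy of $\Delta_3$ in the plane so that $g$ becomes such a quotient. Let
\[
P_1=(0,4),\qquad P_2=\Big(\tfrac{14}{\sqrt3},4\Big),\qquad P_3=\Big(\tfrac7{\sqrt3},-3\Big),
\]
the vertices of an equilateral triangle with squared side length $\frac{196}3$,
\[
\mathcal P=\{\xi\in\mathbb{R}^2:\ \xi_2\le4,\ \ \sqrt3\,\xi_1+\xi_2\ge4,\ \ \sqrt3\,\xi_1-\xi_2\le10\}.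
\]
The linear forms $p(\xi)=3\xi_1+4\xi_2$ and $\ell(\xi)=7\xi_1-9\xi_2$ satisfy $p(P_i)=p_i$ and $\ell(P_i)=\ell_i$. So with $\xi=\Lambda x=\sum_ix_iP_i$ we have $g(x)=\ell(\xi)/p(\xi)$, a function of $\xi$ that we also call $g$, and $p>0$ on $\mathcal P$. Differentiating the quotient,
\[
\nabla_\xi g=\frac{55}{p^2}\,v,\qquad v(\xi)=(\xi_2,-\xi_1),
\]
where $55=7\cdot4+9\cdot3$. In polar coordinates $\xi=\rho(\sin\varphi,\cos\varphi)$, with $\varphi$ measured clockwise from the $\xi_2$-axis, $v=\partial\xi/\partial\varphi$.

The simplex $\Delta_3$ has squared side length $2$. Hence the restriction $\Lambda_0$ of $\Lambda$ to the plane $W=\{\sum_ix_i=0\}$ is a similarity with $\Lambda_0\Lambda_0^\top=\frac{98}3I$, it maps $T_X(x)\subset W$ onto $T_{\mathcal P}(\xi)$, and it intertwines the projections onto these cones. The component of $\nabla_xg=\Lambda^\top\nabla_\xi g$ in $W$ is $\Lambda_0^\top\nabla_\xi g$. Applying $\Lambda_0$ to \eqref{eq:prod}, we see that the projected dynamics for $F_0$ is, while $-7<h<8$,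
\begin{equation}\label{eq:plane}
\xi'=\Pi_{T_{\mathcal P}(\xi)}\Big(-\tfrac{98}3\,h\,\nabla g(\xi)\Big),\qquad h'=\tfrac{225}2\,g(\xi).
\end{equation}
In this section $\theta$ is normalized by the plane: $\Gamma_\pm$ are solutions of $d\xi/d\theta=\Pi_{T_{\mathcal P}(\xi)}(\pm\nabla g)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[gray] (0,4)--(8.083,4)--(4.041,-3)--cycle;
\draw[dotted,thick] (1.594,1.240)--(5.143,4);
\draw[very thick,->] (0,4) arc (90:10:4);
\draw[very thick] (10:4) arc (10:-30:4) -- (4.041,-3);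
\draw[very thick,dashed,->] (4.041,-3)--(4.330,-2.5) arc (-30:10:5);
\draw[very thick,dashed] (10:5) arc (10:53.13:5) -- (0,4);
\fill (0,0) circle (2pt) node[left] {$O$};
\fill (0,4) circle (2pt) node[above left] {$P_1$};
\fill (8.083,4) circle (2pt) node[above right] {$P_2$};
\fill (4.041,-3) circle (2pt) node[below] {$P_3$};
\fill (3.464,-2) circle (2pt) node[left] {$A$};
\fill (4.330,-2.5) circle (2pt) node[right] {$D$};
\fill (3,4) circle (2pt) node[above] {$D'$};
\node at (3.4,0.3) {$\Gamma_+$};
\node at (5.4,1.1) {$\Gamma_-$};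
\node at (2.55,1.35) {$g=0$};
\end{tikzpicture}
\caption{The simplex of the $x$-player as a triangle $P_1P_2P_3$ in which the gradient curves of $g$ are circles about $O$. Projected ascent $\Gamma_+$ (solid) goes from $P_1$ to $P_3$ along the circle of radius $4$ and the edge segment $AP_3$. Projected descent $\Gamma_-$ (dashed) returns along the edge segment $P_3D$, the circle of radius $5$, and the edge segment $D'P_1$. The dotted segment is the zero set of $g$.}\label{fig:paths}
\end{figure}

\subsection{The two paths}

Three rules determine the projections. If a curve with velocity $w$ at $\xi$ stays in $\mathcal P$ for a short time after passing $\xi$, then $w\in T_{\mathcal P}(\xi)$ and the projection of $w$ is $w$. At an inner point of an edge with unit direction $a$ and unit inner normal $\nu$, a vector $w$ with $\langle w,\nu\rangle\le0$ projects to $\langle w,a\rangle a$. At a vertex, $w$ projects to $0$ if its inner products with the two edge directions that generate the tangent cone are nonpositive. Since $v$ is $\xi$ turned by a right angle,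 $|\langle v,a\rangle|$ is the distance $\delta$ from the origin to the line that carries the edge. Figure~\ref{fig:paths} shows the result.

\medskip\noindent\emph{Ascent $\Gamma_+$ from $P_1$ to $P_3$.}
\begin{enumerate}
\item[(A1)] The arc $\rho=4$, $0\le\varphi\le\frac{2\pi}3$, from $P_1$ to $A=(2\sqrt3,-2)$. It lies in $\mathcal P$: $\xi_2=4\cos\varphi\le4$, $\sqrt3\xi_1+\xi_2=8\cos(\varphi-\frac\pi3)\ge4$, and $\sqrt3\xi_1-\xi_2=8\sin(\varphi-\frac\pi6)<10$.
\item[(A2)] The segment from $A$ to $P_3$ on the edge $P_1P_3$, with $a=\frac12(1,-\sqrt3)$ and $\nu=\frac12(\sqrt3,1)$. Using $\xi_2=4-\sqrt3\xi_1$, we get $\langle v,a\rangle=\frac12(\xi_2+\sqrt3\xi_1)=2$ and $\langle v,\nu\rangle=\frac12(\sqrt3\xi_2-\xi_1)=2(\sqrt3-\xi_1)<0$. The projection of $\nabla g$ is $\frac{55\cdot2}{p^2}a$.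
\item[(A3)] At $P_3$ the vector $v=(-3,-\frac7{\sqrt3})$ has inner products $-4$ and $-10$ with the generators $(-1,\sqrt3)$ and $(1,\sqrt3)$. The projection of $\nabla g$ is $0$.
\end{enumerate}

\noindent\emph{Descent $\Gamma_-$ from $P_3$ to $P_1$.}
\begin{enumerate}
\item[(D1)] The segment from $P_3$ to $D=(\frac{5\sqrt3}2,-\frac52)$ on the edge $P_3P_2$, with $a=\frac12(1,\sqrt3)$ and $\nu=\frac12(-\sqrt3,1)$. Using $\xi_2=\sqrt3\xi_1-10$, we get $\langle-v,a\rangle=\frac12(\sqrt3\xi_1-\xi_2)=5$ and $\langle-v,\nu\rangle=\frac12(\sqrt3\xi_2+\xi_1)=2\xi_1-5\sqrt3\le0$. The projection of $-\nabla g$ is $\frac{55\cdot5}{p^2}a$. This holds at the vertex $P_3$ too, by (C3): $-v-5a$ is a negative multiple of $\nu$, and $\nu$ has inner products $\sqrt3$ and $0$ with the two generators, so $-\nu\in N_{\mathcal P}(P_3)$.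
\item[(D2)] The arc $\rho=5$ with $\varphi$ decreasing from $\frac{2\pi}3$ (the point $D$) to $\chi=\arcsin\frac35$ (the point $D'=(3,4)$). It lies in $\mathcal P$: $5\cos\varphi\le4$, $10\cos(\varphi-\frac\pi3)\ge5$, and $10\sin(\varphi-\frac\pi6)\le10$.
\item[(D3)] The segment from $D'$ to $P_1$, with $a=(-1,0)$ and $\nu=(0,-1)$. Here $\langle-v,a\rangle=\xi_2=4$ and $\langle-v,\nu\rangle=-\xi_1\le0$. The projection of $-\nabla g$ is $\frac{55\cdot4}{p^2}a$.
\item[(D4)] At $P_1$ the vector $-v=(-4,0)$ has inner product $-4$ with both generators $(1,0)$ and $(1,-\sqrt3)$. The projection of $-\nabla g$ is $0$.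
\end{enumerate}

On an arc $|d\varphi/d\theta|=55/p^2$, and on an edge the arclength $l$ satisfies $dl/d\theta=55\delta/p^2$ with $\delta=2,5,4$ on (A2), (D1), (D3). Define $d\mu=|d\varphi|$ on arcs and $d\mu=dl/\delta$ on edges. Then $d\theta=\frac{p^2}{55}d\mu$, so the total $\theta$-lengths $\theta_\pm$ of $\Gamma_\pm$ are finite, and the denominator of $g$ disappears:
\begin{equation}\label{eq:q}
g\,d\theta=\tfrac1{55}\,q\,d\mu,\qquad q(\xi)=p(\xi)\ell(\xi)=21\xi_1^2+\xi_1\xi_2-36\xi_2^2 .
\end{equation}

\subsection{The integrals}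

\begin{lemma}\label{lem:integrals}
Let $I_\pm=\int_{\Gamma_\pm}q\,d\mu$. Then $I_+<-13$ and $I_->12$. The integral of $q\,d\mu$ over every nontrivial initial piece of $\Gamma_+$ lies in $(-342,0)$, and over every nontrivial initial piece of $\Gamma_-$ it lies in $(0,470)$.
\end{lemma}

\begin{proof}
On a circle, $q=\rho^2\big(-\frac{15}2-\frac{57}2\cos2\varphi+\frac12\sin2\varphi\big)=\rho^2\Phi'(\varphi)$ with
\[
\Phi(\varphi)=-\tfrac{15}2\varphi-\tfrac{57}4\sin2\varphi-\tfrac14\cos2\varphi,\qquad\Phi(0)=-\tfrac14,\qquad\Phi(\tfrac{2\pi}3)=-5\pi+\tfrac{57\sqrt3}8+\tfrac18 .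
\]
On a segment with endpoints $\xi,\xi'$, Simpson's rule is exact for the quadratic form $q$, and $4q(\frac{\xi+\xi'}2)=q(\xi+\xi')$, so the mean of $q$ is $\frac16\big(q(\xi)+q(\xi')+q(\xi+\xi')\big)$. We use $3.1415<\pi<3.1416$ and $1.7320<\sqrt3<1.7321$.

\emph{Ascent.} The arc (A1) contributes $16\,[\Phi(\frac{2\pi}3)-\Phi(0)]=-80\pi+114\sqrt3+6$. For (A2), $q(A)=108-4\sqrt3$, $q(P_3)=19-7\sqrt3$, and $q(A+P_3)=q(\frac{13}{\sqrt3},-5)=283-\frac{65}3\sqrt3$. Their sum is $410-\frac{98}3\sqrt3$, the length is $\frac2{\sqrt3}$ and $\delta=2$, so the contribution is $\frac1{6\sqrt3}(410-\frac{98}3\sqrt3)=\frac{205\sqrt3-49}9$. Hence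
\[
I_+=-80\pi+\frac{1231\sqrt3+5}9<-251.32+237.47<-13 .
\]

\emph{Descent.} For (D1), $q(D)=\frac{675-25\sqrt3}4$ and $q(P_3+D)=q(\frac{29\sqrt3}6,-\frac{11}2)=\frac{1531}4-\frac{319\sqrt3}{12}$. With $q(P_3)$ the sum is $\frac{1141}2-\frac{239\sqrt3}6$, the length is $\frac{\sqrt3}3$ and $\delta=5$, so the contribution is $\frac{\sqrt3}{90}\big(\frac{1141}2-\frac{239\sqrt3}6\big)=\frac{1141\sqrt3-239}{180}\in(9.65,9.66)$. For (D2), $\sin2\chi=\frac{24}{25}$ and $\cos2\chi=\frac7{25}$ give $\Phi(\chi)=-\frac{15}2\chi-\frac{55}4$. Also $\chi>0.643$, since $\sin0.643\le0.643-\frac{0.643^3}6+\frac{0.643^5}{120}<0.6$. The contribution is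
\[
25\Big[-5\pi+\tfrac{15}2\chi+\tfrac{57\sqrt3}8+\tfrac{111}8\Big]>25\,(-15.708+4.8225+12.3405+13.875)=383.25 .
\]
For (D3) the contribution is $\frac14\int_0^3(21\xi_1^2+4\xi_1-576)\,d\xi_1=\frac14(189+18-1728)=-380.25$. Hence $I_->9.65+383.25-380.25>12$.

\emph{Initial pieces.} By (C3), $dg/d\theta=\pm|d\xi/d\theta|^2\ne0$ along $\Gamma_\pm$, so $g$ is strictly monotone on each path, and $g(P_1)=-\frac94<0<g(P_3)$. The function $q$ has the sign of $g$. On $\Gamma_+$ the partial integral therefore decreases from $0$ until $g=0$ and then increases to $I_+<0$; on $\Gamma_-$ it increases from $0$ until $g=0$ and then decreases to $I_->0$. This gives the signs, and the extreme values are taken where $g=0$, that is, at the angle $\varphi_0=\arctan\frac97$. As $\frac34<\frac97<\sqrt3$, we have $\chi<\varphi_0<\frac\pi3$, so this point lies on (A1) and on (D2), respectively. From $\sin2\varphi_0=\frac{63}{65}$ and $\cos2\varphi_0=-\frac{16}{65}$ we get $\Phi(\varphi_0)=-\frac{15}2\varphi_0-\frac{55}4$. With $\frac{15}2\varphi_0<\frac{5\pi}2$, the minimum on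 $\Gamma_+$ is
\[
16\,[\Phi(\varphi_0)-\Phi(0)]=-16\big(\tfrac{15}2\varphi_0+\tfrac{27}2\big)>-40\pi-216>-342,
\]
and the maximum on $\Gamma_-$ is less than
\[
9.66+25\Big[-\tfrac{5\pi}2+\tfrac{57\sqrt3}8+\tfrac{111}8\Big]<9.66+25\,(-7.853+12.342+13.875)<470.\qedhere
\]
\end{proof}

\subsection{Proof of Proposition~\ref{prop:periodic}}

We turn each path into a solution of \eqref{eq:plane} that starts with $h=0$. At such a starting point the velocity of $\xi$ vanishes, so we define the solution through the parameter $\theta$ and check that the time needed is finite. Let $\sigma=-1$ for $\Gamma_+$ and $\sigma=+1$ for $\Gamma_-$, let $\xi(\theta)$ parametrize the path, and define $h(\theta)$ with sign $\sigma$ and $t(\theta)$ by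
\begin{equation}\label{eq:hdef}
h(\theta)^2=\tfrac{675}{98}\,\sigma\int_0^\theta g\,d\vartheta=\tfrac{135}{1078}\,\Big|\int q\,d\mu\Big|,\qquad t(\theta)=\int_0^\theta\frac{3\,d\vartheta}{98\,|h(\vartheta)|},
\end{equation}
where the integral of $q$ is over the initial piece up to $\xi(\theta)$. By Lemma~\ref{lem:integrals}, $\sigma\int_0^\theta g>0$ for $0<\theta\le\theta_\pm$, so $h$ is well defined and nonzero there. Since $g\ne0$ at the starting vertex, $|h|\ge c_1\sqrt\theta$ near $\theta=0$ for some $c_1>0$, so $t(\theta)$ is finite, continuous and strictly increasing. Its inverse satisfies $\theta'=\frac{98}3|h|$ for $t>0$ and is Lipschitz. Differentiating \eqref{eq:hdef} in $t$ gives $2hh'=\frac{675}{98}\cdot\frac{98}3\,\sigma|h|\,g=225\,hg$, so $h'=\frac{225}2g$. By (C3), $\xi'=\frac{98}3|h|\,\Pi_{T_{\mathcal P}}(-\sigma\nabla g)=\Pi_{T_{\mathcal P}}(-\frac{98}3h\nabla g)$ for almost every $t$. So \eqref{eq:plane} holds.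

Let $b=\big(\frac{135}{1078}I_-\big)^{1/2}$ and $b'=\big(\frac{135}{1078}|I_+|\big)^{1/2}$. Then $b^2>\frac{1620}{1078}>1$. One period consists of four phases.
\begin{enumerate}
\item[(i)] $\xi=P_1$, and $h$ decreases from $b$ to $0$ at rate $\frac{225}2\cdot\frac94$. This solves \eqref{eq:plane} by (D4).
\item[(ii)] $\xi$ traverses $\Gamma_+$ with $h<0$, from $(P_1,0)$ to $(P_3,-b')$. Here $h^2<\frac{135}{1078}\cdot342<49$.
\item[(iii)] $\xi=P_3$, and $h$ increases from $-b'$ to $0$ at rate $\frac{225}2g(P_3)$. This solves \eqref{eq:plane} by (A3).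
\item[(iv)] $\xi$ traverses $\Gamma_-$ with $h>0$, from $(P_3,0)$ to $(P_1,b)$. Here $h^2<\frac{135}{1078}\cdot470<64$.
\end{enumerate}
The bounds in (ii) and (iv) include the endpoints, so $b'<7$, $b<8$, and $-7<h<8$ throughout. This is where the choice $\omega=(8,-7)$ enters: $y$ never reaches a vertex of $Y$, and \eqref{eq:plane} is the projected dynamics along the whole curve. The four pieces are Lipschitz and fit together continuously, and the corresponding curve in $Z$ satisfies \eqref{eq:incl} for $F_0$ by (C3). \qed

\section{From the periodic solution to the iterates}\label{sec:trap}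

We now carry out the stability argument sketched in Section~\ref{sec:product}: Lemma~\ref{lem:shadow} follows the iterates for one turn, and Lemma~\ref{lem:face} resets the error at the vertex $e_1$. We do this once, for arbitrary sizes and for perturbed fields, so that both negative results follow.

Let $n\ge1$, $m\ge2$, $Z=\Delta_n\times\Delta_m$. Put $h(y)=8y_1-7y_2$ and $d(y)=d_{\{1,2\}}(y)$, so that $d(y)=0$ describes the edge $[e_1,e_2]$ of $Y$, on which $h=15y_1-7$. For $r\ge0$ let
\[
U_r=\{|x-e_1|\le r,\ d(y)\le r,\ \tfrac18\le h(y)\le1\},\qquad K_r=\{z\in U_r:\ \tfrac58\le h(y)\le\tfrac78\},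
\]
and let $c_1,c_2$ be the points of the segment $U_0$ with $h=\frac14$ and $h=\frac34$. For $r>0$ the compact set $K_r$ contains a neighborhood of $c_2$ in $Z$, so it has nonempty relative interior.

\begin{proposition}\label{prop:trap}
Let $F=(F^x,F^y):Z\to\mathbb{R}^n\times\mathbb{R}^m$ be Lipschitz. Assume:
\begin{enumerate}
\item[(H1)] on $U_0$, $F^x_i>F^x_1$ for $i\ge2$, $F^y_j>F^y_1$ for $j\ge3$, and $F^y_1>F^y_2$;
\item[(H2)] there is a Lipschitz solution $\hat z:[0,T]\to Z$ of \eqref{eq:incl} for $F$, with $T>0$, $\hat z(0)=c_1$, $\hat z(T)=c_2$.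
\end{enumerate}
Then there are $r\in(0,1]$ and $\varepsilon_0,\eta_0,C>0$ with the following property. Let $\tilde F:Z\to\mathbb{R}^n\times\mathbb{R}^m$ satisfy $\sup_Z|\tilde F-F|\le\varepsilon\le\varepsilon_0$. Then $K_r$ contains no stationary point of $\tilde F$, and for every $\eta\in(0,\eta_0)$ and every $z^0\in K_r$ the iterates \eqref{eq:EG} for $\tilde F$ return to $K_r$ infinitely often and come infinitely often within $C\sqrt{\eta+\varepsilon}$ of each point of $\hat z([0,T])$.
\end{proposition}

Hypothesis (H1) says that on $U_0$ the $x$-player strictly prefers $e_1$, and the $y$-player prefers $e_2$ to $e_1$ and both to all other strategies. It carries the iterates from $K_r$ to $c_1$; hypothesis (H2) carries them back.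

\begin{proof}
Let $L$ be a Lipschitz constant of $F$ and let $B$ bound both $|F|$ and the Lipschitz constant of $\hat z$.

\emph{Margins.} The minimum of the differences in (H1) is a continuous function on $Z$, at least $3\kappa$ on the compact set $U_0$ for some $\kappa>0$, and so larger than $2\kappa$ on an open set containing $U_0$. The compact sets $U_r$ decrease to $U_0$ as $r\downarrow0$, so this open set contains $U_{r_0}$ for some $r_0\in(0,1]$. If $\varepsilon\le\min\{1,\kappa/2\}$, then on $U_{r_0}$
\begin{equation}\label{eq:margin}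
\tilde F^x_i-\tilde F^x_1\ge\kappa\ \ (i\ge2),\qquad\tilde F^y_j-\tilde F^y_1\ge\kappa\ \ (j\ge3),\qquad\tilde F^y_1-\tilde F^y_2\ge\kappa .
\end{equation}
Consequently, whenever the field is evaluated in $U_{r_0}$, Lemma~\ref{lem:face} applies to the $x$-step with $J=\{1\}$, $u=-\tilde F^x$, and to the $y$-step with $J=\{1,2\}$, $u=-\tilde F^y$. Since $|\tilde F|\le B+1$, a half step or full step from $z^k$ changes $h$ by at most $C_h\eta$, with $C_h=\sqrt{113}\,(B+1)$. Fix $r=\min\{r_0,\kappa/(100C_h)\}$ and let $C_h\eta\le\frac1{20}$.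

\emph{No stationary point.} Let $z\in K_r$. If $x\ne e_1$, then $\langle\tilde F^x,e_1-x\rangle=\sum_{i\ge2}x_i(\tilde F^x_1-\tilde F^x_i)<0$. If $d(y)>0$, then $\langle\tilde F^y,\pi_{\{1,2\}}(y)-y\rangle=\sum_{j\ge3}y_j\big(\frac12(\tilde F^y_1+\tilde F^y_2)-\tilde F^y_j\big)<0$. If $d(y)=0$, then $y_1>0$ because $h>0$, and $\langle\tilde F^y,e_2-y\rangle=y_1(\tilde F^y_2-\tilde F^y_1)<0$. In each case $z$ is not stationary.

\emph{Phase 1: absorption.} Let $z^0\in K_r$ and $k_0=\lceil\sqrt2\,r/(\eta\kappa)\rceil$. The values of $h$ at $z^k$ for $k\le k_0$ and at $\bar z^k$ for $k<k_0$ differ from $h(y^0)$ by at most $k_0C_h\eta\le\frac{\sqrt2}{100}+\frac1{20}<\frac18$, so they lie in $(\frac12,1)$. Suppose $k<k_0$ and $z^k\in U_r$. Lemma~\ref{lem:face} for the half step shows that $|x-e_1|$ and $d(y)$ do not increase, so $\bar z^k\in U_r$. Lemma~\ref{lem:face} for the full step then shows that each of the two quantities is zero at $z^{k+1}$ or has dropped by $\eta\kappa/\sqrt2$; in particular $z^{k+1}\in U_r$. A quantity that is positive at step $k_0$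 has dropped at every step, by a total of at least $r$, which is impossible. So $z^{k_0}\in U_0$, with $h>\frac12$.

\emph{Phase 2: sliding to $c_1$.} Let $z^k\in U_0$ with $h\ge\frac14$. By Lemma~\ref{lem:face}, $\bar x^k=e_1$ and $\bar y^k$ lies on the edge $[e_1,e_2]$. A projection onto $Y$ that lies on the edge equals the projection onto the edge, and the projection of $y^k+\eta u$ onto the edge has first coordinate $y_1^k+\frac\eta2(u_1-u_2)$, clipped to $[0,1]$. By \eqref{eq:margin}, $u_1-u_2\le-\kappa$. Clipping does not occur, since it would give $h=-7$ while $h$ changes by at most $\frac1{20}$. So $h$ decreases by an amount in $[\frac{15}2\kappa\eta,C_h\eta]$, and $\bar z^k\in U_0$. The same argument, with $u$ evaluated at $\bar z^k$, applies to the full step. Hence there is a first $k_1>k_0$ with $h(y^{k_1})<\frac14$; at that step $z^{k_1}\in U_0$ and $|z^{k_1}-c_1|\le C_h\eta$. The position of $z^0$ in $K_r$ no longer matters.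

\emph{Phase 3: one turn.} From step $k_1$ on, apply Lemma~\ref{lem:shadow} with the unperturbed field $F$ and $G^k=\tilde F(\bar z^k)$. We have $|G^k-F(z^k)|\le\varepsilon+L|\bar z^k-z^k|\le\varepsilon+L(B+1)\eta$, which is at most $1$ for small $\varepsilon,\eta$. For $t\in[0,T]$ the lemma and $|\hat z(t)-\hat z(\lfloor t/\eta\rfloor\eta)|\le B\eta$ give $|z^{k_1+\lfloor t/\eta\rfloor}-\hat z(t)|\le C\sqrt{\eta+\varepsilon}$, with $C$ independent of $\tilde F,\eta,z^0$. Take $t=T$. Since $r$ was fixed first and $K_r$ contains a neighborhood of $c_2$, the iterate $z^{k_1+\lfloor T/\eta\rfloor}$ lies in $K_r$ if $\varepsilon\le\varepsilon_0$ and $\eta<\eta_0$. Now repeat.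
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The field of the game is $F=c_0F_0+(0,c_0gh\mathbf 1)$. For (H1), note $\partial_ig=(\ell_i-gp_i)/\langle p,x\rangle$. At $x=e_1$, where $g=-\frac94$, this is $0$ for $i=1$ and positive for $i=2,3$, because $\ell_2,\ell_3>0$. So $F^x_i-F^x_1=c_0h(\partial_ig-\partial_1g)>0$ on $U_0$, and $F^y_1-F^y_2=-15c_0g=15\cdot\frac94c_0>0$. For (H2), let $\hat z$ be the curve of Proposition~\ref{prop:periodic}. Normal cones are invariant under positive scaling and, by (C4), under adding $(0,c\mathbf 1)$, so $t\mapsto\hat z(c_0t)$ solves \eqref{eq:incl} for $F$. It leaves $c_1$ in phase (i), goes once around, and since $b>1$ it reaches $c_2$ in the next phase (i). Proposition~\ref{prop:trap} with $\tilde F=F$ gives $K=K_r$, which contains no Nash equilibrium by Lemma~\ref{lem:stat}(b). A limit of iterates that lie in the closed set $K$ infinitely often belongs to $K$, so it cannot be an equilibrium.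
\end{proof}

\begin{remark}
The piece of the curve from $c_1$ to $c_2$ contains $(e_3,0)$, whose distance from $K$ is at least $\sqrt2-1$. The iterates come infinitely often within $C\sqrt\eta$ of this point, so for small $\eta$ they do not converge at all.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:class}(b)]
The map $(R,S)\mapsto(-R^\top,S^\top)$ exchanges the players, replaces $f$ by $-f$, and maps EG iterates and equilibria to EG iterates and equilibria. So we may assume $n\ge3$, $m\ge2$. We add strategies that are bad for their owners, and we scale the $3\times2$ game by a small $\lambda\in(0,1)$ so that its gradients are small compared with the penalty for the new strategies: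
\[
S_{ij}=\begin{cases}p_i/42,&i\le3,\\ 1/2,&i\ge4,\end{cases}\qquad
R_{ij}=\begin{cases}\lambda\ell_i\omega_j/500,&i\le3,\ j\le2,\\ -1/2,&i\le3,\ j\ge3,\\ 1/2,&i\ge4,\ j\le2,\\ 0,&i\ge4,\ j\ge3.\end{cases}
\]
All $|R_{ij}|<1$ and all $S_{ij}\in[\zeta_0,1)$, so for $\zeta<\zeta_0$ the pair $(R,S)$ is an interior point of the parameter box; this is the only use of $\zeta<\zeta_0$.

Let $Z_0$ be the face $\{x_i=0\ (i\ge4),\ y_j=0\ (j\ge3)\}$ of $Z$, identified with $\Delta_3\times\Delta_2$. Where the new coordinates vanish, $f$ is $\lambda$ times the payoff of Theorem~\ref{thm:counter}. So on $Z_0$ the components $F^x_i$ $(i\le3)$ and $F^y_j$ $(j\le2)$ are $\lambda$ times those of that game. Let $\hat z_\lambda(t)=\hat z(\lambda c_0t)\in Z_0$. There is $C$, independent of $\lambda$, such that these components, $|f|$ on $Z_0$, and $|\hat z_\lambda'|$ are bounded by $C\lambda$ in absolute value. Fix $\lambda$ with $C\lambda<\frac18$. With $s=\langle x,Sy\rangle=\langle p,x\rangle/42\le1$ on $Z_0$, the formulas for the gradients in the proof of Lemma~\ref{lem:stat}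 give
\[
F^x_i=\frac{\frac12-\frac12f}{s}\ge\frac14\quad(i\ge4),\qquad F^y_j=\frac{\frac12+fs}{s}\ge\frac14\quad(j\ge3).
\]
On $U_0\subset Z_0$ the inequalities of (H1) among old indices hold as in the proof of Theorem~\ref{thm:counter}, and those with a new index hold since $\frac14>C\lambda$. For (H2) let $w=-\hat z_\lambda'-F(\hat z_\lambda)$ and use (C4) for each player. On the old indices, $w$ takes its maximum at every index in the support, because $\hat z_\lambda$ solves \eqref{eq:incl} for the scaled $3\times2$ game, and these entries are at least $-2C\lambda>-\frac14$. On the new indices $\hat z_\lambda'$ vanishes and the entries of $w$ are at most $-\frac14$. So $w\in N_Z(\hat z_\lambda)$.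

The field of a game $(\tilde R,\tilde S)$ depends continuously on $(\tilde R,\tilde S,z)$ on the compact product of the parameter box with $Z$. Hence $\sup_Z|\tilde F-F|\le\varepsilon_0$ for all $(\tilde R,\tilde S)$ in an open neighborhood of $(R,S)$. For each such game, Proposition~\ref{prop:trap} and Lemma~\ref{lem:stat}(b) show that the iterates started in $K_r$ do not converge to a Nash equilibrium when $\eta<\eta_0$.
\end{proof}

\section{The sizes for which extragradient converges}\label{sec:conv}

We prove Theorem~\ref{thm:class}(a). If $n=1$, then $x=x^*$ in \eqref{eq:MVIratio}, the first term vanishes, and the second is nonnegative because $y^*$ maximizes $f$. If $m=1$, the second term vanishes and the first is nonnegative. So the MVI property holds, and Theorem~\ref{thm:MVI} applies. From now on $n=m=2$.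

\subsection{Reduction to a square}

Write $x=(u,1-u)$, $y=(w,1-w)$, $z=(u,w)\in[0,1]^2$. The projection of $x-\eta a$ onto $\Delta_2$ has first coordinate $u-\frac\eta2(a_1-a_2)$ clipped to $[0,1]$, and $\partial_{x_1}f-\partial_{x_2}f=f_u$. So EG becomes, with $\tau=\eta/2$, with $\operatorname{cl}$ the coordinatewise clipping, and with the iteration index as a subscript,
\[
\bar z_k=\operatorname{cl}\big(z_k+\tau(-f_u,f_w)(z_k)\big),\qquad z_{k+1}=\operatorname{cl}\big(z_k+\tau(-f_u,f_w)(\bar z_k)\big).
\]
Here $f=N/s$, where $N$ and $s>0$ are affine in each variable. Writing $N=N_0(w)+uN_1(w)$ and $s=s_0(w)+us_1(w)$, we get $N_us-Ns_u=N_1s_0-N_0s_1$, which does not depend on $u$. The same holds with the variables exchanged, so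
\[
f_u=\frac{\mathcal A(w)}{s^2},\qquad f_w=\frac{\mathcal B(u)}{s^2},
\]
with polynomials $\mathcal A,\mathcal B$ of degree at most $2$. Each player's direction of motion depends only on the position of the opponent. The reflections $u\mapsto1-u$ and $w\mapsto1-w$ (relabeling of strategies) and the exchange of players commute with EG. In this section $C,c>0$ denote constants that depend only on the game, and ``$\tau$ small'' means below a threshold that depends only on the game. Either one of $\mathcal A,\mathcal B$ has a constant weak sign on $[0,1]$, so that one player moves monotonically, or both take both strict signs, and the dynamics rotates.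

\subsection{One player moves monotonically}

\begin{proposition}\label{prop:mono}
If $\mathcal A$ or $\mathcal B$ does not take both strict signs on $[0,1]$, then for small $\tau$ all EG trajectories converge to a Nash equilibrium.
\end{proposition}

\begin{proof}
By the symmetries we may assume $\mathcal B\ge0$ on $[0,1]$. Then $w_k\le\bar w_k$, and $w_k$ increases to a limit $w_\infty$. By Lemma~\ref{lem:stat}(c) it suffices to show that $u_k$ converges. The sign of $u_{k+1}-u_k$ is governed by $\mathcal A(\bar w_k)$, and the difficulty is that $\bar w_k$ need not be known to converge.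

\emph{Case $w_\infty=1$.} Then $\bar w_k\in[w_k,1]$ tends to $1$. The polynomial $\mathcal A$ has a constant weak sign on some interval $(1-\epsilon,1]$, so $u_k$ is eventually monotone.

\emph{Case $w_\infty<1$.} If $\mathcal B\equiv0$, then $\bar w_k=w_k=w_0$ and $u_k$ is monotone. Let $\mathcal B\not\equiv0$. The full $w$-step is never clipped, so $\tau\mathcal B(\bar u_k)/s(\bar z_k)^2=w_{k+1}-w_k\to0$. Hence the distance from $\bar u_k$ to the set of zeros of $\mathcal B$ in $[0,1]$, which has at most two elements, tends to $0$. Moreover $|\bar u_{k+1}-\bar u_k|\le|\bar u_{k+1}-u_{k+1}|+|u_{k+1}-u_k|+|u_k-\bar u_k|\le C\tau$, which for small $\tau$ is less than a third of the gap between two zeros. So $\bar u_k$ converges to a zero $u_\infty$ of $\mathcal B$.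

Suppose $0<u_\infty<1$. Eventually the half step in $u$ is not clipped, so $u_k-\tau f_u(u_k,w_k)=\bar u_k\to u_\infty$. Since $w_k\to w_\infty$ and $f_u$ is Lipschitz, $u_k-\tau f_u(u_k,w_\infty)\to u_\infty$. For small $\tau$ the map $u\mapsto u-\tau f_u(u,w_\infty)$ has derivative at least $\frac12$, so $u_k$ is a Cauchy sequence.

Suppose $u_\infty=0$; the case $u_\infty=1$ reduces to this by reflecting $u$, which preserves $\mathcal B\ge0$. If $u_k\to0$ we are done, so let $u_k\ge\epsilon>0$ for infinitely many $k$. Eventually $\bar u_k<1$, so $\bar u_k=\max\{0,u_k-\tau f_u(z_k)\}$ and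
\[
u_k\le\bar u_k+\tau\mathcal A(w_k)/s(z_k)^2 .
\]
As $\bar u_k\to0$, the values $\mathcal A(w_k)$ exceed a positive constant for infinitely many $k$, so $\mathcal A(w_\infty)>0$. Then eventually $\mathcal A(w_k)>0$ and $u_k\le\bar u_k+C\tau\mathcal A(w_k)$. Since $\mathcal B(0)=0$, we have $\mathcal B(u)\le Cu$ and $0\le\bar w_k-w_k\le C\tau u_k$. Therefore
\[
|\mathcal A(\bar w_k)-\mathcal A(w_k)|\le C\tau u_k\le C\tau\bar u_k+C\tau^2\mathcal A(w_k),
\]
and $\liminf_k\mathcal A(\bar w_k)\ge(1-C\tau^2)\mathcal A(w_\infty)>0$ for small $\tau$. So $u_k$ is eventually nonincreasing.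
\end{proof}

\subsection{The rotating case: normal form and first integral}

Assume that $\mathcal A$ and $\mathcal B$ both take both strict signs on $[0,1]$. Each has a zero in $(0,1)$, which gives an interior stationary point, hence a Nash equilibrium; let $v$ be its value. Translate it to the origin. The square becomes a box $\Omega=[u_-,u_+]\times[w_-,w_+]$ with $0$ in its interior. Divide $N$ and $s$ by $s(0)$, so that
\[
s=1+\alpha u+\beta w+\gamma uw>0\quad\text{on }\Omega .
\]
The function $N-vs=s(f-v)$ is affine in each variable and vanishes at $0$ together with its gradient, so it equals $c_1uw$. Here $c_1\ne0$, since otherwise $f$ is constant and $\mathcal B\equiv0$, and after reflecting $u$ we have $c_1>0$. From $f=v+c_1uw/s$, $s-us_u=1+\beta w$ and $s-ws_w=1+\alpha u$ we get $(-f_u,f_w)=c_1V$ with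
\[
V=\frac1{s^2}\big(-H_2'(w),\,H_1'(u)\big),\qquad H_1(u)=\frac{u^2}2+\frac{\alpha u^3}3,\qquad H_2(w)=\frac{w^2}2+\frac{\beta w^3}3 .
\]
We absorb $c_1$ into $\tau$. The function $H=H_1(u)+H_2(w)$ satisfies $\langle\nabla H,V\rangle=0$: it is a first integral of $z'=V(z)$, and for $\alpha=\beta=\gamma=0$ we recover the model of Section~\ref{sec:evidence} with $H=\frac12|z|^2$. The coefficient $\gamma$ affects only the speed.

Positivity of $s$ on the axes gives
\begin{equation}\label{eq:axes}
1+\alpha u>0,\qquad1+\beta w>0\qquad\text{on }\Omega .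
\end{equation}
Hence $H_1'=u(1+\alpha u)$ has the sign of $u$ and $H_2'=w(1+\beta w)$ has the sign of $w$, so $H_1,H_2$ increase strictly away from $0$. Also $H_1=u^2(3+2\alpha u)/6\ge u^2/6$, and likewise for $H_2$, so $\frac16|z|^2\le H\le C|z|^2$ on $\Omega$. It suffices to prove $H(z_k)\to0$.

\begin{remark}\label{rem:MVI}
At the equilibrium $0$ the left side of \eqref{eq:MVI} is $uf_u-wf_w=c_1uw(\beta w-\alpha u)/s^2$. The cubic $uw(\beta w-\alpha u)$ is odd, so it takes negative values near $0$ unless $\alpha=\beta=0$. Thus the MVI property fails for all these games with $(\alpha,\beta)\ne(0,0)$, and $H$ must take over the role that the squared distance to the equilibrium plays under \eqref{eq:MVI}.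
\end{remark}

\subsection{One step}

Since $H$ is conserved to first order, its change in one step is decided by the second-order quantity
\[
Q(z)=\langle V,D^2H\,V\rangle=\frac{H_1''\,H_2'^2+H_2''\,H_1'^2}{s^4}
\]
and by clipping. A gradient step changes $H$ by $+\frac{\tau^2}2Q+O(\tau^3)$; EG reverses the sign. For $z\in\Omega$ put
\[
\bar z=\operatorname{cl}(z+\tau V(z))=z+\tau V(z)+e,\qquad\tilde z=z+\tau V(\bar z),\qquad z^+=\operatorname{cl}(\tilde z)=\tilde z+e^+ .
\]

\begin{lemma}\label{lem:step}
There are $C,c_2>0$ such that for small $\tau$ and all $z\in\Omega$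
\begin{align}
H(z^+)&\le H(z)-\tfrac{\tau^2}2Q(z)+C\tau^3|z|^2,\label{eq:E1}\\
H(z^+)&\le H(z)+C\tau^2-c_2|e^+|.\label{eq:E2}
\end{align}
\end{lemma}

\begin{proof}
Write $V=V(z)$, $\bar V=V(\bar z)$, $D^2H=D^2H(z)$. The field is Lipschitz on $\Omega$ and vanishes at $0$, so $|V|\le C|z|$. Clipping is the projection onto $\Omega$, so $|\bar z-z|\le\tau|V|$, and $|e|\le\tau|V|$ because $|e|$ is the distance from $z+\tau V$ to $\Omega\ni z$. Hence $|\bar V-V|\le C\tau|z|$ and $|\bar V|\le C|z|$. Taylor's formula for the cubic $H$ gives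
\[
H(\tilde z)-H(z)=\tau\langle\nabla H(z),\bar V\rangle+\tfrac{\tau^2}2\langle\bar V,D^2H\,\bar V\rangle+O(\tau^3|z|^3).
\]
Now use the first integral at the point $\bar z$: from $\langle\nabla H(\bar z),\bar V\rangle=0$ and $\nabla H(\bar z)=\nabla H(z)+D^2H(\tau V+e)+O(\tau^2|z|^2)$ we get
\[
\langle\nabla H(z),\bar V\rangle=-\tau\langle V,D^2H\,\bar V\rangle-\langle e,D^2H\,\bar V\rangle+O(\tau^2|z|^3).
\]
Replacing $\bar V$ by $V$ in the two quadratic terms costs $O(\tau^3|z|^2)$. So, with $e=(e_u,e_w)$,
\begin{equation}\label{eq:tilde}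
H(\tilde z)\le H(z)-\tfrac{\tau^2}2Q(z)+C\tau^3|z|^2+C\tau|z|\,(|e_u|+|e_w|).
\end{equation}
Clipping lowers $H$. By \eqref{eq:axes} there are $c_2,\delta>0$ with $H_1'\ge c_2$ on $[u_+,u_++\delta]$ and $H_1'\le-c_2$ on $[u_--\delta,u_-]$, and the same for $H_2$. As $|e^+|\le C\tau\le\delta$ for small $\tau$,
\begin{equation}\label{eq:clip}
H(z^+)\le H(\tilde z)-c_2(|e^+_u|+|e^+_w|).
\end{equation}
Since $|e|\le C\tau$ and $Q$ is bounded, \eqref{eq:tilde} and \eqref{eq:clip} give \eqref{eq:E2}.

For \eqref{eq:E1} the last term of \eqref{eq:tilde}, which can be of order $\tau^2$, must be paid for by the gain in \eqref{eq:clip}. The numbers $|e_u|$ and $|e_u^+|$ are the distances from $u+\tau V_u$ and $u+\tau\bar V_u$ to $[u_-,u_+]$, so $|e_u^+|\ge|e_u|-C_2\tau^2|z|$. If $|e_u|\le2C_2\tau^2|z|$, then $C\tau|z||e_u|\le2CC_2\tau^3|z|^2$. Otherwise $|e_u^+|\ge\frac12|e_u|$, and $C\tau|z||e_u|-c_2|e_u^+|\le0$ for small $\tau$. The same holds for the $w$-components, and \eqref{eq:E1} follows.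
\end{proof}

\subsection{Where $Q$ is positive}

The sign of $Q$ is the sign of the curvature of the level curve of $H$. It is not positive on all of $\Omega$. For $\alpha=-1$, $\beta=\gamma=0$, $\Omega=[-\frac15,\frac45]\times[-\frac12,\frac12]$ and $z=(\frac34,\frac12)$ we have $s^4Q=-\frac12\cdot\frac14+(\frac3{16})^2<0$. We show that $Q>0$ below an explicit level, and that above a smaller level the orbits run into the boundary, where \eqref{eq:E2} takes over. Let
\[
E_*=\min\Big\{\frac1{6\alpha^2},\frac1{6\beta^2}\Big\}\in(0,\infty],\qquad E_0=\min\{H_1(u_-),H_1(u_+),H_2(w_-),H_2(w_+)\},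
\]
with $1/0=\infty$. Put $\psi(t)=\frac{t^2}2-\frac{t^3}3$. It is strictly increasing on $[0,1]$, and
\begin{equation}\label{eq:psi}
\psi(t)+\psi(1-t)=\psi(1)=\tfrac16,
\end{equation}
because the derivative $t(1-t)-(1-t)t$ of the left side vanishes. We have $\alpha^2H_1(u)=\psi(-\alpha u)$ and $\beta^2H_2(w)=\psi(-\beta w)$. If $\alpha\ne0$, the endpoint $u_\pm$ with $\alpha u_\pm<0$ has $-\alpha u_\pm\in(0,1)$ by \eqref{eq:axes}, so $E_0<\frac1{6\alpha^2}$. The same holds for $\beta$, and therefore $E_0<E_*$.

\begin{lemma}\label{lem:convex}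
$Q>0$ at every $z\in\Omega$ with $0<H(z)<E_*$.
\end{lemma}

\begin{proof}
Put $a=\alpha u>-1$ and $b=\beta w>-1$. Then $s^4Q=(1+2a)H_2'^2+(1+2b)H_1'^2$.

First, $1+a+b>0$. This follows from \eqref{eq:axes} if $a\ge0$ or $b\ge0$. If $a,b\in(-1,0)$, then $\psi(-a)+\psi(-b)=\alpha^2H_1+\beta^2H_2\le\max\{\alpha^2,\beta^2\}H<\frac16$, so $\psi(-b)<\psi(1+a)$ by \eqref{eq:psi}, and $-b<1+a$.

Let $a,b\ge-\frac12$, so that both terms are nonnegative. If $a,b>-\frac12$, the sum is positive because $(H_1',H_2')\ne0$ for $z\ne0$. If $a=-\frac12$, then $u\ne0$, so $H_1'\ne0$, and $b>-\frac12$ by the first step; the second term is positive. If $b=-\frac12$, the first term is positive for the same reason.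

It remains to treat $a<-\frac12$; the case $b<-\frac12$ follows by exchanging $(u,\alpha)$ and $(w,\beta)$. Put $t=-a\in(\frac12,1)$ and $\sigma=1+b$. The first step says $\sigma>t$. We have $H_1'^2=t^2(1-t)^2/\alpha^2$, $H_2'^2=w^2\sigma^2$, $1+2b=2\sigma-1>0$, and $H_2=w^2(2\sigma+1)/6$. From $H<\frac1{6\alpha^2}$ and \eqref{eq:psi},
\[
H_2<\frac{\psi(1-t)}{\alpha^2}=\frac{(1-t)^2(1+2t)}{6\alpha^2}.
\]
The function $\sigma\mapsto\frac{6\sigma^2}{4\sigma^2-1}=\frac32\big(1+\frac1{4\sigma^2-1}\big)$ is decreasing for $\sigma>\frac12$. Therefore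
\[
\frac{H_2'^2}{1+2b}=H_2\,\frac{6\sigma^2}{4\sigma^2-1}\le H_2\,\frac{6t^2}{4t^2-1}<\frac{t^2(1-t)^2}{\alpha^2(2t-1)}=\frac{H_1'^2}{2t-1},
\]
which is $(1+2a)H_2'^2+(1+2b)H_1'^2>0$.
\end{proof}

\begin{lemma}\label{lem:exit}
There is $T>0$ such that every solution of $z'=V(z)$ that stays in $\Omega$ during $[0,T]$ has $H\le E_0$.
\end{lemma}

\begin{proof}
By \eqref{eq:axes}, the angular speed
\[
\frac{uw'-wu'}{|z|^2}=\frac{u^2(1+\alpha u)+w^2(1+\beta w)}{s^2|z|^2}
\]
is at least some $\omega_0>0$ on $\Omega\setminus\{0\}$. Let $T=2\pi/\omega_0$. The function $H$ is constant along the solution. If it is positive, the solution avoids $0$, makes a full turn, and meets each of the four half-axes at a point of $\Omega$. There $H$ is at most its value at the endpoint of that half-axis on $\partial\Omega$. So $H\le E_0$.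
\end{proof}

\subsection{Convergence in the rotating case}

Fix $E_1$ with $E_0<E_1<E_*$.

\emph{Low levels.} Near $0$ we have $Q=|z|^2+O(|z|^3)$, and on compact subsets of $\Omega\cap\{0<H\le E_1\}$ the function $Q$ has a positive minimum by Lemma~\ref{lem:convex}. So $Q\ge c|z|^2$ on $\Omega\cap\{H\le E_1\}$. By \eqref{eq:E1} and $H\le C|z|^2$, for small $\tau$,
\[
H(z)\le E_1\quad\Longrightarrow\quad H(z^+)\le H(z)-\tfrac c4\tau^2|z|^2\le(1-c'\tau^2)H(z)
\]
with $c'>0$. A trajectory that enters $\{H\le E_1\}$ stays there and converges to $0$.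

\emph{High levels.} We claim that there are $\kappa,\tau_0>0$ such that $\tau<\tau_0$ and $H(z_0)\ge E_1$ imply $H(z_N)\le H(z_0)-\kappa$ for $N=\lfloor T/\tau\rfloor$. The idea is that without such a loss the total clipping is negligible, so the iterates follow an orbit of $V$ that stays in $\Omega$, which Lemma~\ref{lem:exit} forbids.

Suppose the claim is false. Then there are $\tau_j\to0$ and trajectories $(z^j_k)_k$ with $H(z^j_0)\ge E_1$ and $H(z^j_{N_j})>H(z^j_0)-\frac1j$, where $N_j=\lfloor T/\tau_j\rfloor$. Let $e^{+,j}_k$ be the clipping vector of the $k$-th full step. Summing \eqref{eq:E2} over $N_j$ steps gives $c_2\sum_{k<N_j}|e^{+,j}_k|\le\frac1j+CT\tau_j\to0$. Pass to a subsequence with $z_0^j\to z_\infty$; then $H(z_\infty)\ge E_1$. The field $\hat V=V\circ\operatorname{cl}$ is bounded and $L$-Lipschitz on $\mathbb{R}^2$ for some $L$, and it equals $V$ on $\Omega$. Let $z(t)$ solve $z'=\hat V(z)$, $z(0)=z_\infty$. Both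
\[
z^j_{k+1}=z^j_k+\tau_j\hat V(z^j_k)+O(\tau_j^2)+e^{+,j}_k\quad\text{and}\quad z((k+1)\tau_j)=z(k\tau_j)+\tau_j\hat V(z(k\tau_j))+O(\tau_j^2)
\]
hold, so $a_k=|z^j_k-z(k\tau_j)|$ satisfies $a_{k+1}\le(1+L\tau_j)a_k+C\tau_j^2+|e^{+,j}_k|$, and
\[
\max_{k\le N_j}a_k\le e^{LT}\Big(a_0+CT\tau_j+\sum_{k<N_j}|e^{+,j}_k|\Big)\to0 .
\]
For each $t\in[0,T]$ the point $z(t)$ is thus the limit of $z^j_{\lfloor t/\tau_j\rfloor}\in\Omega$. So $z$ solves $z'=V(z)$ in $\Omega$ on $[0,T]$ with $H\ge E_1>E_0$, contradicting Lemma~\ref{lem:exit}. This proves the claim.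

Since $H$ is bounded on $\Omega$, the claim can be applied only finitely many times in a row: some iterate $z_{iN}$ has $H<E_1$. From there the trajectory converges to $0$, which is a Nash equilibrium. Together with Proposition~\ref{prop:mono} and the case $\min(n,m)=1$, this proves Theorem~\ref{thm:class}(a). \qed

\begin{thebibliography}{DFG20}

\bibitem[DFG20]{DFG}
DFG, \emph{Near-Independent Policy Gradient Methods for Competitive Reinforcement Learning}, 2020.
\texttt{https://noahgol.github.io/files/dfg-independent-learning.pdf}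

\bibitem[FP01]{FP}
Facchinei and Pang, 2001.

\bibitem[Kor76]{Kor}
Korpelevich, 1976.

\end{thebibliography}
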